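# Long-range dependence of a workload fed by fractional Brownian motion

## 1. A workload with two lags, computed by hand

Let $B$ be a two-sided fractional Brownian motion with Hurst parameter $H\in(0,1)$: a centered Gaussian process on $\mathbb R$ with continuous paths, stationary increments and $\mathrm{Var}\,B(t)=|t|^{2H}$. Think of $B(t)-B(s)$ as the random fluctuation of the work that arrives in a tank during $[s,t]$, while the tank drains at net rate $1$. The net input during the last unit of time before $t$ is $B(t)-B(t-1)-1$.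

Consider a crude tank that remembers only this last unit of time: its content at time $t$ is $(B(t)-B(t-1)-1)^+$. How strongly are the contents at times $0$ and $t$ correlated when $t$ is large?

Put $X=B(0)-B(-1)$ and $Y=B(t)-B(t-1)$. Both are standard normal. Stationarity of the increments gives $\mathrm{Var}(B(s)-B(r))=|s-r|^{2H}$, hence $\mathbb E B(s)B(r)=\frac12(|s|^{2H}+|r|^{2H}-|s-r|^{2H})$, and for $t\ge1$
$$\rho_t:=\mathrm{Cov}(X,Y)=\tfrac12\big((t+1)^{2H}-2t^{2H}+(t-1)^{2H}\big).$$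
This is half of a second difference of $w\mapsto w^{2H}$, so $t^{2-2H}\rho_t\to H(2H-1)$.

Now let $(X,Y_\rho)$ be standard normals with correlation $\rho$, $|\rho|<1$, with joint density $\varphi_\rho(x,y)$. By Fourier inversion,
$$\varphi_\rho(x,y)=\frac1{4\pi^2}\iint e^{-i(sx+ry)}\,e^{-(s^2+r^2)/2-\rho sr}\,ds\,dr .$$
Differentiating in $\rho$ brings down $-sr$, and so does applying $\partial_x\partial_y$, since $(-is)(-ir)=-sr$. Hence $\partial_\rho\varphi_\rho=\partial_x\partial_y\varphi_\rho$. Multiply by $(x-1)^+(y-1)^+$ and integrate by parts once in $x$ and once in $y$; the boundary terms vanish: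
$$\frac{d}{d\rho}\,\mathbb E\big[(X-1)^+(Y_\rho-1)^+\big]=\int_1^\infty\!\!\int_1^\infty\varphi_\rho(x,y)\,dx\,dy=\mathbb P(X>1,Y_\rho>1).$$
At $\rho=0$ the variables are independent, so
$$\mathrm{Cov}\big((X-1)^+,(Y_\rho-1)^+\big)=\int_0^\rho\mathbb P(X>1,Y_s>1)\,ds .\tag{1}$$
The integrand tends to $\mathbb P(X>1)^2$ as $s\to0$. Inserting $\rho=\rho_t\to0$,
$$t^{2-2H}\,\mathrm{Cov}\big((X-1)^+,(Y-1)^+\big)\longrightarrow H(2H-1)\,\mathbb P(X>1)^2 .\tag{2}$$

So the contents inherit exactly the decay rate $t^{2H-2}$ of the input. The constant can be read in two ways. Write the content at time $0$ as $\max_{u\in\{0,1\}}(Z(u)-u)$ with $Z(0)=0$, $Z(1)=X$, and let $\tau\in\{0,1\}$ be the maximizing lag. Then $\mathbb P(X>1)=\mathbb E\tau$. Also, if $q(c)=\mathbb E(X-c)^+$ is the mean content at drain rate $c$, then $\mathbb P(X>1)=-q'(1)$.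

A real tank does not forget after one unit of time. Its content is a maximum over all lags $u\in[0,\infty)$. Does the rate $t^{2H-2}$ survive, and what replaces $\mathbb P(X>1)^2$?

## 2. The stationary workload and its correlation function

The net input process is $X_t:=B(t)-t$, with $X_t\sim\mathrm{Norm}(-t,|t|^{2H})$. For fixed $\varepsilon>0$ and $t>\varepsilon$ the computation of Section 1 gives
$$c_t=\mathrm{Cov}(X_{t+\varepsilon}-X_t,\,X_\varepsilon-X_0)=\tfrac12\big((t+\varepsilon)^{2H}-2t^{2H}+(t-\varepsilon)^{2H}\big),$$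
so $t^{2-2H}c_t\to\varepsilon^2H(2H-1)$. For $H\in(\frac12,1)$ this is nonsummable, because $2H-2>-1$: the input is long-range dependent.

**Definition (workload).** Started from $Q_0=x\ge0$, the workload is the reflection of $X$ at $0$:
$$Q_t=X_t+\max\{x,L_t\},\qquad L_t=\sup_{0\le u\le t}(-X_u).$$
The stationary workload is $Q_t=\sup_{s\le t}(X_t-X_s)$. The two agree: since $X_0=0$, splitting the supremum at $s=0$ gives $Q_t=X_t+\max\{Q_0,L_t\}$ for $t\ge0$. In particular $t\mapsto Q_t$ is continuous.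

Substituting $s=t-u$,
$$Q_t=\sup_{u\ge0}\big(Z_t(u)-u\big),\qquad Z_t(u):=B(t)-B(t-u),\quad u\ge0 .$$
Each $Z_t$ is a centered Gaussian process with $\mathrm{Var}(Z_t(u)-Z_t(v))=|u-v|^{2H}$, that is, a fractional Brownian motion on $[0,\infty)$. We write $Z$ for a generic one and $Q=\sup_u(Z(u)-u)$ when only the law matters. We shall use self-similarity: $(Z(\lambda u))_u$ has the law of $(\lambda^HZ(u))_u$.

**Definition (workload correlation).** $r(t):=\mathrm{Corr}(Q_0,Q_t)=\mathrm{Cov}(Q_0,Q_t)/\mathrm{Var}\,Q_0$.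

The conjecture of Mandjes, Norros & Glynn (http://www.eurandom.nl/STAR/events/workshops/2009/michelmandjes.pdf) is that $r(t)\sim t^{2H-2}$ as $t\to\infty$, meaning that $r(t)/t^{2H-2}$ tends to a constant in $(0,\infty)$, so that the workload is long-range dependent for $H\in(\frac12,1)$. We prove that it is true. Fix the notation
$$p:=2-2H,\quad \kappa_t:=H(2H-1)t^{2H-2},\quad a:=\frac H{1-H},\quad (a)_k:=a(a+1)\cdots(a+k-1),$$
$$q(c):=\mathbb E\sup_{u\ge0}(Z(u)-cu),\qquad C_H:=H(2H-1)\Big(\frac H{1-H}\Big)^2\frac{(\mathbb EQ_0)^2}{\mathrm{Var}\,Q_0}.$$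
Thus $q(1)=\mathbb EQ_0$. The letters $C,c,c'>0$ in estimates denote constants that depend only on $H$ (and on a fixed order $n$) and may change from line to line.

**Theorem 1.** For every $H\in(0,1)$, $0<\mathbb EQ_0<\infty$, $0<\mathrm{Var}\,Q_0<\infty$, and as $t\to\infty$
$$t^{2-2H}\,\mathrm{Cov}(Q_0,Q_t)\to H(2H-1)\Big(\frac H{1-H}\Big)^2(\mathbb EQ_0)^2,\qquad\text{i.e.}\quad \frac{r(t)}{t^{2H-2}}\to C_H .$$
Hence:

- if $H>\frac12$, then $C_H\in(0,\infty)$ and $\int^\infty r=\infty$, so the conjecture holds; moreover $r(t)>0$ for all $t$;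
- if $H<\frac12$, then $C_H<0$, so $r$ is eventually negative, and $\int_0^\infty|r|<\infty$;
- if $H=\frac12$, then $0\le r(t)\le Ce^{-ct}$.

So the workload is long-range dependent if and only if $H>\frac12$.

**Theorem 2.** For every $H\in(0,1)$ and $n\ge1$, as $t\to\infty$,
$$\mathrm{Cov}(Q_0,Q_t)=(\mathbb EQ_0)^2\sum_{k=1}^n\frac{((a)_k)^2}{k!}\,\kappa_t^k+O\big(t^{-(n+1)(2-2H)}\big)+O\big(t^{2H-4}\big).$$
In particular ($n=2$, $H\ne\frac12$)
$$r(t)=C_Ht^{2H-2}\Big(1+\frac{H(2H-1)}{2(1-H)^2}\,t^{2H-2}+o(t^{2H-2})\Big),$$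
so the relative error $O(t^{2H-2})$ in the conjecture is of exact order.

Three textbook facts carry the proof of Theorem 1. *Fernique's theorem*: the supremum $S_1$ of $|Z|$ over $[0,1]$ satisfies $\mathbb P(S_1\ge x)\le Ce^{-cx^2}$. *Gaussian integration by parts*: if $(W,Y_1,\dots,Y_d)$ is centered and jointly Gaussian (possibly degenerate) and $F$ is $C^1$ with $F$ and its partial derivatives of polynomial growth, then $\mathbb E[WF(Y)]=\sum_i\mathrm{Cov}(W,Y_i)\,\mathbb E[\partial_iF(Y)]$. *Orthogonal decomposition*: for jointly Gaussian families, uncorrelated means independent.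

## 3. Brownian input, and two arguments that stop short

**Independent increments.** Let $H=\frac12$. Put $R_t:=X_t+L_t=\sup_{0\le s\le t}(X_t-X_s)$. Then $Q_t=X_t+\max\{Q_0,L_t\}=R_t+(Q_0-L_t)^+$. The variable $R_t$ depends only on increments after time $0$, and $Q_0$ only on increments before it, so $\mathrm{Cov}(Q_0,R_t)=0$ and
$$|\mathrm{Cov}(Q_0,Q_t)|=|\mathrm{Cov}(Q_0,(Q_0-L_t)^+)|\le 2\|Q_0\|_4^2\;\mathbb P(Q_0>L_t)^{1/2}$$
by Cauchy–Schwarz, since $0\le(Q_0-L_t)^+\le Q_0\mathbf 1\{Q_0>L_t\}$. As $L_t\ge-X_t=t-B(t)$, and as $\mathbb P(Q_0>x)=e^{-2x}$ (the classical law of the maximum of Brownian motion with drift $-1$),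
$$\mathbb P(Q_0>L_t)\le\mathbb P(Q_0>t/2)+\mathbb P(B(t)>t/2)\le e^{-t}+e^{-t/8}.$$
So the Brownian workload forgets exponentially fast. For $H\ne\frac12$ the argument breaks at $\mathrm{Cov}(Q_0,R_t)=0$. Now $R_t$ is again a supremum over a process correlated with the one defining $Q_0$, and we are back at the covariance of two suprema.

**A finite set of lags.** The second attempt is to copy Section 1. For a finite set $D\ni0$ of lags put $Q_t^D=\max_{u\in D}(Z_t(u)-u)$. The calculation of Section 1 extends to $D$ (Section 5 contains this), and letting $t\to\infty$ with $D$ fixed gives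
$$t^{2-2H}\mathrm{Cov}(Q_0^D,Q_t^D)\to H(2H-1)(\mathbb E\tau_D)^2,$$
with $\tau_D$ the maximizing lag in $D$. But passing from $D$ to $[0,\infty)$ costs
$$|\mathrm{Cov}(Q_0,Q_t)-\mathrm{Cov}(Q_0^D,Q_t^D)|\le2\|Q_0\|_2\,\|Q_0-Q_0^D\|_2 ,$$
which does not decrease with $t$, whereas the quantity we want is of order $t^{2H-2}\to0$. We must therefore refine $D$ first, at fixed $t$, and only then let $t\to\infty$. A Taylor expansion in the cross-covariances is ill suited to that, since its remainder contains second derivatives of the function $\max$, which is not twice differentiable.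

What does pass to the limit in $D$ is the *exact* formula (1), integral included. It involves only first derivatives of $\max$, and these are indicators of the maximizing lag. Written for general $D$, its integrand will be $\mathbb E[K_t(u,v)]$ evaluated at the two maximizing lags, where $K_t(u,v)=\mathrm{Cov}(Z_0(u),Z_t(v))$ satisfies $|K_t(u,v)|\le u^Hv^H$ whatever the mesh. This leads to the plan: prove that the maximizing lag is unique and has all moments (Section 4), prove the exact formula in the continuum (Section 5), then let $t\to\infty$ inside it (Section 6).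

## 4. Tails, the maximizing lag, and its mean

**Step 1: tails.** *This step shows that only a random, light-tailed window of lags matters.* Let
$$\zeta=\zeta(Z):=\sup\{u\ge0:Z(u)\ge u/2\},\qquad V:=\sup_{u\le\zeta}|Z(u)| .$$
Let $T\ge1$ and suppose $\zeta\ge T$. Then $Z(u)\ge u/2$ for some $u\ge T$: take $u=\zeta$ by continuity if $\zeta<\infty$; otherwise such $u$ are arbitrarily large. This $u$ lies in some $[2^nT,2^{n+1}T]$, where $Z(u)\ge2^{n-1}T$. With $\tilde S_1:=\sup_{u\le1}Z(u)\le S_1$ and self-similarity,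
$$\mathbb P(\zeta\ge T)\le\sum_{n\ge0}\mathbb P\big((2^{n+1}T)^H\tilde S_1\ge2^{n-1}T\big)=\sum_{n\ge0}\mathbb P\big(\tilde S_1\ge2^{-1-H}(2^nT)^{1-H}\big).$$
By Fernique's theorem the $n$-th term is at most $C\exp(-c\,2^{np}T^p)$. Since $T\ge1$, the sum is at most $Ce^{-cT^p}\sum_n e^{-c(2^{np}-1)}$. Hence
$$\mathbb P(\zeta\ge T)\le Ce^{-cT^p}\qquad(T\ge1),\tag{3}$$
and $\zeta$ is a.s. finite with all moments. Splitting according to $n\le\zeta<n+1$, and using self-similarity and Cauchy–Schwarz, for every $m\ge1$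
$$\mathbb EV^m\le\sum_{n\ge0}(n+1)^{Hm}\big(\mathbb ES_1^{2m}\big)^{1/2}\,\mathbb P(\zeta\ge n)^{1/2}<\infty .$$
Let $c\in[\frac12,2]$. For $u>\zeta$ we have $Z(u)-cu<u/2-cu\le0$, while $u=0$ gives the value $0$. So $\sup_u(Z(u)-cu)$ lies in $[0,V]$, it is attained, and all maximizers lie in $[0,\zeta]$. In particular $Q$ has all moments.

**Step 2: non-degeneracy.** *We need $\mathbb EQ_0>0$, $\mathrm{Var}\,Q_0>0$ and $Q_0>0$ a.s.* For every $x\ge0$, $\mathbb P(Q_0>x)\ge\mathbb P(Z(1)>1+x)>0$, so $\mathbb EQ_0>0$. As $Q_0\le V<\infty$ a.s. and $Q_0$ exceeds every level with positive probability, it is not a.s. constant, so $0<\mathrm{Var}\,Q_0<\infty$.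

For the last claim, the correlation of $Z(1)$ and $Z(\delta)$ is
$$\tfrac12\big(1+\delta^{2H}-(1-\delta)^{2H}\big)\delta^{-H}\to0\qquad(\delta\downarrow0),$$
because $1-(1-\delta)^{2H}=O(\delta)$ and $H<1$. By self-similarity the correlation of $Z(\varepsilon^i)$ and $Z(\varepsilon^j)$, $i<j$, is this quantity with $\delta=\varepsilon^{j-i}$. So for fixed $L$ the vector $(Z(\varepsilon^i)\varepsilon^{-iH})_{1\le i\le L}$ converges in law, as $\varepsilon\downarrow0$, to $L$ independent standard normals. If $Q_0=0$, then $Z(\varepsilon^i)\le\varepsilon^i$ for all $i$. Therefore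
$$\mathbb P(Q_0=0)\le\lim_{\varepsilon\downarrow0}\mathbb P\big(Z(\varepsilon^i)\varepsilon^{-iH}\le\varepsilon^{i(1-H)},\ 1\le i\le L\big)=2^{-L}\quad\text{for every }L,$$
and $\mathbb P(Q_0=0)=0$.

**Step 3: the maximizer is unique.** *The covariance formula will be evaluated at "the" maximizing lag, so we exclude ties.* If there were two maximizers, we could separate them by intervals $I=[b_1,b_2]$, $J=[b_3,b_4]$ with rational $0\le b_1<b_2<b_3<b_4$, and then $\sup_I(Z(u)-u)=\sup_J(Z(u)-u)$. There are countably many such pairs, so it suffices to show that for fixed $I,J$ this equality has probability $0$. Take $T>b_4$, $\xi=Z(T)/T^H$ and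
$$h(u)=\mathrm{Cov}(Z(u),\xi)=\tfrac12\big(u^{2H}+T^{2H}-(T-u)^{2H}\big)T^{-H}.$$
On $(0,T)$, $h'(u)=H\big(u^{2H-1}+(T-u)^{2H-1}\big)T^{-H}>0$, so $h$ is strictly increasing on $[0,T]$. Since $\mathrm{Var}\,\xi=1$, the process $R:=Z-h\xi$ is uncorrelated with $\xi$, hence independent of it. Fix $R$ and raise $\xi$ by $\delta>0$. Then $\sup_J$ rises by at least $\delta h(b_3)$ and $\sup_I$ by at most $\delta h(b_2)<\delta h(b_3)$. So $\sup_J-\sup_I$ is strictly increasing in $\xi$ and vanishes for at most one value of $\xi$. As $\xi$ has a density and is independent of $R$, Fubini shows that the tie has probability $0$. The choice $b_1=0$ is allowed, so a tie between the lag $0$ and a positive lag is excluded as well.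

Let $\tau=\tau(Z)$ be the a.s. unique maximizer of $Z(u)-u$. It is measurable, since up to null sets $\{\tau\le x\}=\{\sup_{[0,x]}(Z(u)-u)=\sup_{[0,\infty)}(Z(u)-u)\}$. It satisfies $0\le\tau\le\zeta$, so it has all moments, and $\tau>0$ a.s. because $Q>0$ a.s.

**Step 4: the mean of the maximizer.** *This step turns $\mathbb E\tau$, which will appear in the limit, into $\mathbb EQ_0$.* Substitute $u=c^{-1/(1-H)}s$ in $\sup_u(Z(u)-cu)$. By self-similarity $Z(c^{-1/(1-H)}s)$ has, as a process in $s$, the law of $c^{-a}Z(s)$, and $c\cdot c^{-1/(1-H)}=c^{-a}$. Hence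
$$q(c)=c^{-a}q(1).$$
On the other hand, testing the supremum at $u=\tau$ gives $\sup_u(Z(u)-(1+\delta)u)\ge Q-\delta\tau$, so $q(1)-q(1+\delta)\le\delta\,\mathbb E\tau$ for small $\delta$ of either sign. Divide by $\delta>0$ and let $\delta\downarrow0$: $-q'(1)\le\mathbb E\tau$. Divide by $\delta<0$ and let $\delta\uparrow0$: $-q'(1)\ge\mathbb E\tau$. Therefore
$$\mathbb E\tau=-q'(1)=a\,\mathbb EQ_0=\frac H{1-H}\,\mathbb EQ_0 .\tag{4}$$
For example, for $H=\frac12$ we have $a=1$ and $\mathbb EQ_0=\frac12$, so $\mathbb E\tau=\frac12$.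

## 5. An exact formula for the covariance of two suprema

Expanding $\mathrm{Cov}(-B(-u),B(t)-B(t-v))$ with the covariance of $B$,
$$K_t(u,v):=\mathrm{Cov}(Z_0(u),Z_t(v))=\tfrac12\big((t+u)^{2H}+|t-v|^{2H}-t^{2H}-|t-v+u|^{2H}\big).\tag{5}$$
This is continuous in $(u,v)$, and $|K_t(u,v)|\le u^Hv^H$ by Cauchy–Schwarz.

In (1) the correlation ran from $0$ to $\rho$. To do this for whole processes, let $\tilde B$ be an independent copy of $B$ and, for $\alpha\in[0,1]$, put
$$B^\alpha:=\alpha B+\sqrt{1-\alpha^2}\,\tilde B,\qquad Z_t^\alpha(u):=B^\alpha(t)-B^\alpha(t-u),\qquad \tau_0:=\tau(Z_0),\quad\tau_t^\alpha:=\tau(Z_t^\alpha).$$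
Each $B^\alpha$ is again a fractional Brownian motion, $B^1=B$, $B^0=\tilde B$ is independent of $B$, and $\mathrm{Cov}(Z_0(u),Z_t^\alpha(v))=\alpha K_t(u,v)$.

**Proposition 3.** For every $t>0$,
$$\mathrm{Cov}(Q_0,Q_t)=\int_0^1\mathbb E\big[K_t(\tau_0,\tau_t^\alpha)\big]\,d\alpha .\tag{6}$$

**Step 5: smooth functions of Gaussian vectors.** *This step is the analogue of (1) where calculus applies.* Let $(G,G')$ be a centered jointly Gaussian vector, $(\tilde G,\tilde G')$ an independent copy, $G'^\alpha=\alpha G'+\sqrt{1-\alpha^2}\,\tilde G'$. Let $f,g$ be $C^\infty$ with all derivatives of order $\ge1$ bounded, and put $\varphi(\alpha)=\mathbb E[f(G)g(G'^\alpha)]$. Since $G'^1=G'$, while $G'^0=\tilde G'$ is independent of $G$ and has the law of $G'$,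
$$\varphi(1)-\varphi(0)=\mathrm{Cov}(f(G),g(G')).$$
The functions $f,g$ grow at most linearly, so dominated convergence shows that $\varphi$ is continuous on $[0,1]$. For $\alpha\in(0,1)$ we may differentiate under the expectation (the derivative of the integrand is dominated for $\alpha$ in compact subsets of $(0,1)$):
$$\varphi'(\alpha)=\sum_j\mathbb E\big[f(G)\,\partial_jg(G'^\alpha)\,W_j\big],\qquad W_j=G'_j-\frac\alpha{\sqrt{1-\alpha^2}}\,\tilde G'_j .$$
Here
$$\mathrm{Cov}(W_j,G'^\alpha_k)=\alpha\,\mathrm{Cov}(G'_j,G'_k)-\frac{\alpha}{\sqrt{1-\alpha^2}}\sqrt{1-\alpha^2}\,\mathrm{Cov}(G'_j,G'_k)=0,\qquad \mathrm{Cov}(W_j,G_i)=\mathrm{Cov}(G'_j,G_i).$$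
Gaussian integration by parts against $W_j$ therefore differentiates only $f$:
$$\varphi'(\alpha)=\sum_{i,j}\mathrm{Cov}(G_i,G'_j)\,\mathbb E\big[\partial_if(G)\,\partial_jg(G'^\alpha)\big].$$
The right side is bounded and continuous in $\alpha$. Integrating over $[\delta,1-\delta]$ and letting $\delta\downarrow0$,
$$\mathrm{Cov}(f(G),g(G'))=\int_0^1\sum_{i,j}\mathrm{Cov}(G_i,G'_j)\,\mathbb E\big[\partial_if(G)\,\partial_jg(G'^\alpha)\big]\,d\alpha .\tag{7}$$

**Step 6: maxima over a finite grid.** *Now the smooth functions are replaced by $\max$.* Let $D_n=\{j2^{-n}:0\le j\le n2^n\}$, $G=(Z_0(u))_{u\in D_n}$, $G'=(Z_t(u))_{u\in D_n}$ and $f(x)=g(x)=\max_{u\in D_n}(x_u-u)$. Convolve with a smooth probability density supported in a ball of radius $\varepsilon$. The mollified $f_\varepsilon$ is $C^\infty$ with bounded derivatives of all orders $\ge1$. It converges uniformly to $f$, and its partial derivatives lie in $[0,1]$, because $f$ is nondecreasing and $1$-Lipschitz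 in each coordinate. At a point without ties $f$ is affine nearby, so for small $\varepsilon$ the gradient of $f_\varepsilon$ there is the indicator vector of the maximizing lag. A tie between $u\neq u'$ requires the Gaussian variable $Z(u)-Z(u')$, of variance $|u-u'|^{2H}>0$, to equal $u-u'$; this has probability $0$. Let $u_n$ and $v_n^\alpha$ be the a.s. unique maximizing lags in $D_n$ for $Z_0$ and $Z_t^\alpha$, and $Q_0^n,Q_t^n$ the grid maxima of $Z_0(u)-u$ and $Z_t(u)-u$. Apply (7) to $f_\varepsilon$ and let $\varepsilon\to0$. The left side converges by uniform convergence. On the right the integrand is bounded by $\sum_{i,j}|\mathrm{Cov}(G_i,G_j')|$, and dominated convergence yields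
$$\mathrm{Cov}(Q_0^n,Q_t^n)=\int_0^1\mathbb E\big[K_t(u_n,v_n^\alpha)\big]\,d\alpha .\tag{8}$$
For any finite set $D\ni0$ of lags the same argument gives the corresponding formula; $D=\{0,1\}$ gives back (1).

**Step 7: refining the grid at fixed $t$.** *This is the passage that a fixed-grid limit could not justify.* The grids $D_n$ increase to a dense set, so by path continuity $0\le Q_0^n\uparrow Q_0\in L^2$, and likewise at $t$. The left side of (8) converges to $\mathrm{Cov}(Q_0,Q_t)$. On the right, $0\in D_n$ gives $Z_0(u_n)-u_n\ge0$, so $u_n\le\zeta(Z_0)$. Since $Z_0(u_n)-u_n=Q_0^n\to Q_0$, continuity shows that every limit point of $(u_n)$ is a maximizer of $Z_0(u)-u$. By uniqueness $u_n\to\tau_0$ a.s. For each $\alpha$, similarly, $v_n^\alpha\le\zeta(Z_t^\alpha)$ and $v_n^\alpha\to\tau_t^\alpha$ a.s. Finally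
$$|K_t(u_n,v_n^\alpha)|\le\zeta(Z_0)^H\zeta(Z_t^\alpha)^H,\qquad \mathbb E\big[\zeta(Z_0)^H\zeta(Z_t^\alpha)^H\big]\le\mathbb E\zeta^{2H}<\infty ,$$
a bound independent of $n$ and $\alpha$. Dominated convergence, first in $\omega$ for each $\alpha$ and then in $\alpha$, gives (6). $\square$

## 6. Letting $t\to\infty$: proof of Theorem 1

**Step 8: asymptotics of the kernel.** *We replace $K_t(\tau_0,\tau_t^\alpha)$ by $\kappa_t\tau_0\tau_t^\alpha$.* With $g(w)=w^{2H}$, integrating $g''(t+x-y)$ over $0\le x\le u$, $0\le y\le v<t$ gives $g(t+u)-g(t)-g(t-v+u)+g(t-v)$. By (5), for $0\le v<t$,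
$$K_t(u,v)=H(2H-1)\int_0^u\!\!\int_0^v(t+x-y)^{2H-2}\,dy\,dx .\tag{9}$$
If $v\le t/2$, then $z=(t+x-y)/t\ge\frac12$ on the domain, and $|z^{2H-2}-1|\le C|z-1|\le C(u+v)/t$ there. Hence
$$\big|t^{2-2H}K_t(u,v)-H(2H-1)uv\big|\le C\,uv(u+v)/t\qquad(v\le t/2).$$
If $v>t/2$, we use $|K_t(u,v)|\le u^Hv^H$ and $|H(2H-1)|\le1$, and bound the same difference by $t^{2-2H}u^Hv^H+uv$. Put $u=\tau_0$, $v=\tau_t^\alpha$; both have the law of $\tau$. By Hölder $\mathbb E[\tau_0\tau_t^\alpha(\tau_0+\tau_t^\alpha)]\le2\,\mathbb E\tau^3$, and by Cauchy–Schwarz the part on $\{\tau_t^\alpha>t/2\}$ contributes at most $\mathbb P(\tau>t/2)^{1/2}\big(t^{2-2H}(\mathbb E\tau^{4H})^{1/2}+(\mathbb E\tau^4)^{1/2}\big)$. So, uniformly in $\alpha$,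
$$\big|t^{2-2H}\,\mathbb EK_t(\tau_0,\tau_t^\alpha)-H(2H-1)\,\mathbb E[\tau_0\tau_t^\alpha]\big|\le Ct^{-1}+C(t^{2-2H}+1)\,\mathbb P(\tau>t/2)^{1/2}\to0,\tag{10}$$
since $\mathbb P(\tau>t/2)\le\mathbb P(\zeta\ge t/2)\le Ce^{-ct^p}$ by (3) for $t\ge2$.

**Step 9: asymptotic independence.** *We show $\mathbb E[\tau_0\tau_t^\alpha]\to(\mathbb E\tau)^2$ as $t\to\infty$, for every $\alpha\in[0,1]$.* Let $\varepsilon>0$. The $\sigma$-field $\sigma(Z)$ is generated by the values of $Z$ at rational times, so bounded functions of finitely many values of $Z$ are dense in $L^2(\sigma(Z))$, and such functions are $L^2$-limits of bounded continuous ones. Choose $u_1,\dots,u_m$ and a bounded continuous $g$ with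
$$\|\tau(Z)-g(Z(u_1),\dots,Z(u_m))\|_2\le\varepsilon .$$
The same bound holds, with the same $g$, for $Z_0$ and for $Z_t^\alpha$, since both have the law of $Z$. The vectors $(Z_0(u_i))_i$ and $(Z_t^\alpha(u_j))_j$ are jointly Gaussian, their marginal laws do not depend on $t$, and their cross-covariances $\alpha K_t(u_i,u_j)$ tend to $0$ by (9). Jointly they converge in law to two independent vectors, so $\mathbb E[g(Z_0)g(Z_t^\alpha)]\to(\mathbb Eg(Z))^2$, with $g(Z)$ short for $g(Z(u_1),\dots,Z(u_m))$. Moreover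
$$\big|\mathbb E[\tau_0\tau_t^\alpha]-\mathbb E[g(Z_0)g(Z_t^\alpha)]\big|\le\varepsilon\big(\|\tau\|_2+\|g(Z)\|_2\big)\le\varepsilon(2\|\tau\|_2+\varepsilon),$$
and $|(\mathbb E\tau)^2-(\mathbb Eg(Z))^2|$ has the same bound. Let first $t\to\infty$ and then $\varepsilon\to0$.

**Step 10: the limit.** *We assemble.* By (6) and (10),
$$t^{2-2H}\mathrm{Cov}(Q_0,Q_t)=H(2H-1)\int_0^1\mathbb E[\tau_0\tau_t^\alpha]\,d\alpha+o(1).$$
The integrand is at most $\mathbb E\tau^2$ and tends to $(\mathbb E\tau)^2$ by Step 9. Dominated convergence in $\alpha$ and (4) give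
$$t^{2-2H}\,\mathrm{Cov}(Q_0,Q_t)\to H(2H-1)(\mathbb E\tau)^2=H(2H-1)\Big(\frac H{1-H}\Big)^2(\mathbb EQ_0)^2 .$$
Dividing by $\mathrm{Var}\,Q_0\in(0,\infty)$, $r(t)/t^{2H-2}\to C_H$. Compare with (2): $\mathbb P(X>1)$, the mean maximizing lag in $\{0,1\}$, has become $\mathbb E\tau$.

**Step 11: sign and integrability.** *The three cases of Theorem 1 remain.* Note that $r$ is measurable, since $Q$ has continuous paths, and $|r|\le1$.

If $H>\frac12$, then $C_H\in(0,\infty)$ and $2H-2>-1$, so $\int^\infty r=\infty$ and the conjecture holds. For positivity at every $t>0$ (and $r(0)=1$), note that $w\mapsto|w|^{2H}$ is now $C^1$ with absolutely continuous derivative, so the computation of (9) is valid for all $u,v\ge0$: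
$$K_t(u,v)=H(2H-1)\int_0^u\!\!\int_0^v|t+x-y|^{2H-2}\,dy\,dx>0\qquad(u,v>0).$$
As $\tau_0,\tau_t^\alpha>0$ a.s., the integrand in (6) is positive for every $\alpha$, and $r(t)>0$.

If $H<\frac12$, then $C_H<0$, so $r$ is eventually negative. Also $|r(t)|\le(|C_H|+1)t^{2H-2}$ for large $t$ with $2H-2<-1$, and $|r|\le1$, so $\int_0^\infty|r|<\infty$.

If $H=\frac12$, then (5) gives $K_t(u,v)=0$ for $v\le t$ and $K_t(u,v)=\min(u,v-t)$ for $v>t$. So $0\le K_t(u,v)\le(v-t)^+$, and by (6) and (3) with $p=1$, for $t\ge1$,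
$$0\le\mathrm{Cov}(Q_0,Q_t)\le\mathbb E(\tau-t)^+=\int_t^\infty\mathbb P(\tau>s)\,ds\le Ce^{-ct}.$$
For $t\le1$ use (6) again for $r\ge0$, together with $r\le1$, and enlarge $C$. This proves Theorem 1. $\blacksquare$

## 7. The two-lag covariance to all orders

Step 9 gives no rate, so the proof above says nothing about the next term. The two-lag model suggests what to expect. Recall the Wick powers.

**Definition (Wick powers).** For a centered Gaussian variable $\xi$, the variables ${:}\xi^k{:}$ are the coefficients in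
$$e^{\theta\xi-\theta^2\|\xi\|^2/2}=\sum_{k\ge0}\frac{\theta^k}{k!}\,{:}\xi^k{:},\qquad\|\xi\|^2=\mathbb E\xi^2 .$$
For instance ${:}\xi{:}=\xi$ and ${:}\xi^2{:}=\xi^2-\|\xi\|^2$. For jointly Gaussian $\xi,\eta$ the product of the two exponentials, with parameters $\theta$ and $\sigma$, has mean $e^{\theta\sigma\mathbb E[\xi\eta]}$. Comparing coefficients,
$$\mathbb E\big[{:}\xi^j{:}\,{:}\eta^k{:}\big]=\delta_{jk}\,k!\,(\mathbb E\xi\eta)^k .\tag{11}$$
In particular $\|{:}\xi^k{:}\|_2=\sqrt{k!}\,\|\xi\|^k$, and the defining series converges in $L^2$.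

For a standard normal $X$ the variables ${:}X^k{:}/\sqrt{k!}$ form an orthonormal basis of $L^2(\sigma(X))$. So $(X-1)^+=\sum_k\frac{c_k}{k!}{:}X^k{:}$ with $c_k=\mathbb E[(X-1)^+{:}X^k{:}]$, and by (11)
$$\mathrm{Cov}\big((X-1)^+,(Y_\rho-1)^+\big)=\sum_{k\ge1}\frac{\rho^k}{k!}\,c_k^2 .$$
The coefficients are derivatives of $q(c)=\mathbb E(X-c)^+$. Completing the square in the normal density,
$$q(c-\theta)=\mathbb E(X+\theta-c)^+=\mathbb E\big[(X-c)^+e^{\theta X-\theta^2/2}\big]=\sum_k\frac{\theta^k}{k!}\,\mathbb E\big[(X-c)^+{:}X^k{:}\big],$$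
so $c_k=(-1)^kq^{(k)}(1)$ and the covariance is $\sum_{k\ge1}\frac{\rho^k}{k!}\,q^{(k)}(1)^2$.

For the true workload $q(c)=c^{-a}\,\mathbb EQ_0$, so $q^{(k)}(1)=(-1)^k(a)_k\,\mathbb EQ_0$. Writing $\kappa_t$ for $\rho$, we obtain the sum in Theorem 2. To make this a proof we must replace the number $\rho$ by the bilinear form that $K_t$ defines on linear functionals of $Z$, and compare that form with the rank-one form coming from $\kappa_tuv$. The next section provides the operator bounds.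

## 8. Gaussian forms on windows of lags

Let $\mathcal G_T$ be the closed linear span in $L^2$ of $\{Z(u):0\le u\le T\}$ and $\mathcal G=\overline{\bigcup_T\mathcal G_T}$. Let $\iota_0,\iota_t$ be the isometries on $\mathcal G$ with $\iota_0Z(u)=Z_0(u)$ and $\iota_tZ(u)=Z_t(u)$, and
$$\mathcal A_t(\xi,\eta):=\mathbb E[\iota_0\xi\,\iota_t\eta].$$
Then $\mathcal A_t(Z(u),Z(v))=K_t(u,v)$ and $\|\mathcal A_t\|\le1$. The bound $1$ is useless for decay. On windows $\mathcal G_S\times\mathcal G_T$ with $S,T\le t/4$ we want the bound $Ct^{2H-2}(ST)^{1-H}$. The first lemma says which functions are covariances with an element of $\mathcal G_T$, and at what cost in norm.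

**Lemma 4.** If $\phi\in C^2[0,T]$ and $\phi(0)=0$, there is a unique $\xi_\phi\in\mathcal G_T$ with $\mathbb E[\xi_\phi Z(u)]=\phi(u)$ for $u\le T$, and
$$\|\xi_\phi\|\le C\,T^{1-H}\big(\sup|\phi'|+T\sup|\phi''|\big).$$

*Example.* For $\phi(u)=u$ we obtain $e_T\in\mathcal G_T$ with $\mathbb E[e_TZ(u)]=u$ for $u\le T$ and $\|e_T\|\le CT^{1-H}$. For $H=\frac12$ one has $e_T=Z(T)$, since $\mathbb E[Z(T)Z(u)]=u$; its norm is $T^{1/2}$.

*Proof.* **Step 12: reduction to $T=1$.** *Self-similarity removes $T$.* The map $UZ(s):=T^{-H}Z(Ts)$ extends to an isometry of $\mathcal G_1$ onto $\mathcal G_T$. If $\xi_1\in\mathcal G_1$ represents $\phi(T\,\cdot)$ on $[0,1]$, then $\xi:=T^{-H}U\xi_1$ satisfies $\mathbb E[\xi Z(Ts)]=T^{-H}T^H\,\mathbb E[U\xi_1\,UZ(s)]=\phi(Ts)$, and $\|\xi\|=T^{-H}\|\xi_1\|$. Since $\phi(T\,\cdot)$ has derivatives $T\phi'(T\,\cdot)$ and $T^2\phi''(T\,\cdot)$, the case $T=1$ implies the general bound. So let $T=1$ and $m=\sup|\phi'|+\sup|\phi''|$.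

**Step 13: a compactly supported extension.** *Fourier analysis needs $\phi$ on the whole line.* Extend $\phi$ by $\phi'(0)u$ for $u<0$ and $\phi(1)+\phi'(1)(u-1)$ for $u>1$, and multiply by $\chi\in C_c^\infty(-1,2)$ with $\chi=1$ on $[0,1]$. The result $\tilde\phi$ is $C^1$ with Lipschitz derivative and support in $[-1,2]$. On that interval the extension is bounded by $2m$ (here $\phi(0)=0$ is used) and its first two derivatives by $m$, the second existing almost everywhere. So $|\tilde\phi|,|\tilde\phi''|\le Cm$. For $\hat\phi(\lambda)=\int\tilde\phi(u)e^{-iu\lambda}du$, two integrations by parts give $|\hat\phi(\lambda)|\le Cm/(1+\lambda^2)$.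

**Step 14: spectral representation.** *We find a representing function in the spectral domain.* By scaling, $\int|e^{iw\lambda}-1|^2|\lambda|^{-1-2H}d\lambda$ is a finite constant times $|w|^{2H}$. Let $c_H$ be the inverse of that constant. Polarization gives
$$\mathbb E[Z(u)Z(v)]=c_H\int(e^{iu\lambda}-1)(e^{-iv\lambda}-1)|\lambda|^{-1-2H}\,d\lambda .$$
So with $e_u(\lambda):=e^{-iu\lambda}-1$ the map $Z(u)\mapsto e_u$ is isometric into $\mathcal L:=L^2(c_H|\lambda|^{-1-2H}d\lambda)$. Put $\psi:=|\lambda|^{1+2H}\hat\phi/(2\pi c_H)$. Then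
$$\|\psi\|_{\mathcal L}^2=C\int|\hat\phi|^2|\lambda|^{1+2H}\,d\lambda\le Cm^2\int\frac{|\lambda|^{1+2H}}{(1+\lambda^2)^2}\,d\lambda\le Cm^2,$$
because $1+2H<3$. By Fourier inversion ($\hat\phi$ is integrable and $\tilde\phi$ continuous) and $\tilde\phi(0)=0$, for $u\in[0,1]$
$$\langle\psi,e_u\rangle_{\mathcal L}=\frac1{2\pi}\int\hat\phi(\lambda)(e^{iu\lambda}-1)\,d\lambda=\tilde\phi(u)-\tilde\phi(0)=\phi(u).$$

**Step 15: Riesz.** *We bring the representation back to $\mathcal G_1$.* For real $b_j$ and $u_j\in[0,1]$,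
$$\Big|\sum b_j\phi(u_j)\Big|=\Big|\Big\langle\psi,\sum b_je_{u_j}\Big\rangle\Big|\le\|\psi\|_{\mathcal L}\Big\|\sum b_jZ(u_j)\Big\|.$$
So $\sum b_jZ(u_j)\mapsto\sum b_j\phi(u_j)$ is well defined and bounded by $Cm$ on a dense subspace of $\mathcal G_1$, and Riesz' theorem gives $\xi_\phi$ with $\|\xi_\phi\|\le Cm$. The difference of two solutions lies in $\mathcal G_1$ and is orthogonal to every $Z(u)$, $u\le1$, so it is $0$. $\square$

**Lemma 5.** Let $k$ be smooth on $[0,S]\times[0,T]$ with $|\partial_x^i\partial_y^jk|\le MS^{-i}T^{-j}$ for $i,j\in\{0,1\}$. There is a unique bounded bilinear form $\mathcal A[k]$ on $\mathcal G_S\times\mathcal G_T$ with $\mathcal A[k](Z(u),Z(v))=\int_0^u\int_0^vk\,dy\,dx$, and $\|\mathcal A[k]\|\le CM(ST)^{1-H}$.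

*Proof.* The purpose is to apply Lemma 4 once in each variable. Let $g_x(v)=\int_0^vk(x,y)\,dy$. Then $g_x(0)=0$, $|g_x'|\le M$ and $T|g_x''|\le M$, so $\|\xi_{g_x}\|\le CMT^{1-H}$ in $\mathcal G_T$. Let $\eta=\sum b_jZ(v_j)$ with $v_j\le T$, and define
$$\phi_\eta(u)=\int_0^u\sum_jb_jg_x(v_j)\,dx,\qquad\text{so}\quad\phi_\eta'(x)=\sum_jb_jg_x(v_j)=\mathbb E[\xi_{g_x}\eta].$$
The last expression shows that $\phi_\eta$ depends only on $\eta$, linearly, and $|\phi_\eta'|\le CMT^{1-H}\|\eta\|$. In the same way, with $\partial_xg_x(v)=\int_0^v\partial_xk(x,y)\,dy$ in place of $g_x$ and $MS^{-1}$ in place of $M$, $|\phi_\eta''|\le CMS^{-1}T^{1-H}\|\eta\|$. Lemma 4 on $[0,S]$ gives $\xi_{\phi_\eta}\in\mathcal G_S$ with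
$$\|\xi_{\phi_\eta}\|\le CS^{1-H}\big(\sup|\phi_\eta'|+S\sup|\phi_\eta''|\big)\le CM(ST)^{1-H}\|\eta\|.$$
Put $\mathcal A[k](\xi,\eta):=\mathbb E[\xi\,\xi_{\phi_\eta}]$ and extend by continuity in $\eta$. For $\xi=Z(u)$, $\eta=Z(v)$ this equals $\phi_{Z(v)}(u)=\int_0^u\int_0^vk\,dy\,dx$. Uniqueness holds because the span of the $Z(u)$ is dense. $\square$

**Step 16: decomposition of $\mathcal A_t$.** *We split $\mathcal A_t$ into a rank-one form, an antisymmetric form and a small remainder.* Let $S,T\le t/4$. By (9), $\mathcal A_t=\mathcal A[k_t]$ on $\mathcal G_S\times\mathcal G_T$ with $k_t(x,y)=\kappa_t\big(1+\frac{x-y}t\big)^{2H-2}$. Write $k_t=k^1+k^2+k^3$ with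
$$k^1=\kappa_t,\qquad k^2=\kappa_t(2H-2)\,\frac{x-y}t,\qquad k^3=\kappa_tf\Big(\frac{x-y}t\Big),\quad f(w)=(1+w)^{2H-2}-1-(2H-2)w .$$
On $|w|\le\frac14$, $|f|\le Cw^2$, $|f'|\le C|w|$ and $|f''|\le C$. With $|x-y|\le S+T$ we check the hypothesis of Lemma 5. For $k^1$ take $M=Ct^{2H-2}$. For $k^2$ take $M=Ct^{2H-2}\frac{S+T}t$: the value is fine, $|\partial_xk^2|\le Ct^{2H-2}\frac1t\le MS^{-1}$, similarly in $y$, and the mixed derivative is $0$. For $k^3$ take $M=Ct^{2H-2}\big(\frac{S+T}t\big)^2$: we have $|\partial_xk^3|\le Ct^{2H-2}\frac{S+T}t\cdot\frac1t\le MS^{-1}$, similarly in $y$, and $|\partial_x\partial_yk^3|\le Ct^{2H-2}t^{-2}\le MS^{-1}T^{-1}$. Hence for $\mathcal A^i:=\mathcal A[k^i]$ on $\mathcal G_S\times\mathcal G_T$,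
$$\|\mathcal A^i\|\le Ct^{2H-2}(ST)^{1-H}\Big(\frac{S+T}t\Big)^{i-1}\ (i=1,2,3),\qquad\|\mathcal A_t\|\le\min\{1,\,Ct^{2H-2}(ST)^{1-H}\}.\tag{12}$$
By uniqueness in Lemma 5, the forms for different windows are restrictions of one another.

## 9. Chaos expansion of the truncated workload

Let $\mathcal G^{\odot k}$ be the closed span of $\{\xi^{\otimes k}\}$ in the Hilbert tensor power $\mathcal G^{\otimes k}$, where $\langle\xi^{\otimes k},\eta^{\otimes k}\rangle=(\mathbb E\xi\eta)^k$. By (11), $\mathbf I_k(\xi^{\otimes k}):={:}\xi^k{:}/\sqrt{k!}$ extends to an isometry $\mathcal G^{\odot k}\to L^2$. The textbook chaos expansion says that every $F\in L^2(\sigma(Z(u):u\le T))$ can be written uniquely as $F=\sum_{k\ge0}\mathbf I_k(f_k)$ with $f_k\in\mathcal G_T^{\odot k}$, and $\|F\|_2^2=\sum_k\|f_k\|^2$. In the two-lag model $\mathcal G$ is spanned by $X$ and $f_k=\frac{c_k}{\sqrt{k!}}X^{\otimes k}$.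

**Step 17: covariance through kernels.** *This step is the analogue of $\sum\rho^kc_k^2/k!$.* Let $F=\sum_k\mathbf I_k(f_k)$ and $G=\sum_k\mathbf I_k(g_k)$ be square integrable functionals of $Z$. Replacing $Z$ by $Z_0$ preserves laws and sends ${:}\xi^k{:}$ to ${:}(\iota_0\xi)^k{:}$, so the expansion of $F(Z_0)$ has the same kernels, read through $\iota_0$. The same holds for $G(Z_t)$ and $\iota_t$. By (11), $\mathbb E[{:}(\iota_0\xi)^j{:}\,{:}(\iota_t\eta)^k{:}]=\delta_{jk}k!\,\mathcal A_t(\xi,\eta)^k$. So different orders are orthogonal, and on order $k$ the covariance form agrees with $\mathcal A_t^{\otimes k}$ on pairs $(\xi^{\otimes k},\eta^{\otimes k})$. Both forms are bounded, so they agree on $\mathcal G^{\odot k}$. The order $0$ gives the product of the means. Hence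
$$\mathrm{Cov}(F(Z_0),G(Z_t))=\sum_{k\ge1}\mathcal A_t^{\otimes k}(f_k,g_k).\tag{13}$$
A bounded form is $\langle\xi,A\eta\rangle$ for a bounded operator $A$, so the norm of a tensor product of bounded forms is at most the product of the norms, also on windows.

**Step 18: dyadic truncation.** *The bounds (12) need windows of length at most $t/4$.* For $c\in[\frac12,2]$ let
$$\Phi_j^c(z)=\sup_{u\le2^j}(z(u)-cu),\qquad D_0^c=\Phi_0^c,\qquad D_j^c=\Phi_j^c-\Phi_{j-1}^c\ (j\ge1),$$
and omit $c$ when $c=1$. If $\zeta\le2^{j-1}$, then by Step 1 both $\Phi_j^c(Z)$ and $\Phi_{j-1}^c(Z)$ equal the full supremum, so $0\le D_j^c(Z)\le V\mathbf 1\{\zeta>2^{j-1}\}$ for $j\ge1$; also $0\le D_0^c(Z)\le V$. By Cauchy–Schwarz, the moments of $V$ and (3),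
$$\delta_j:=\sup_{c\in[1/2,2]}\|D_j^c(Z)\|_2\le C\exp(-c'2^{pj}),\qquad\sum_j2^{jm}\delta_j<\infty\quad\text{for all }m.\tag{14}$$
For $t\ge4$ choose $N\ge0$ with $2^N\le t/4<2^{N+1}$. In the same way $\|Q_0-\Phi_N(Z_0)\|_2\le\|V\mathbf 1\{\zeta>2^N\}\|_2=O(e^{-c't^p})$, since $2^N>t/8$, and likewise at time $t$. So by (13)
$$\mathrm{Cov}(Q_0,Q_t)=\sum_{k\ge1}\mathcal A_t^{\otimes k}(f_k,f_k)+O(e^{-c't^p}),\qquad f_k=\sum_{j\le N}d_{j,k},\tag{15}$$
where $f_k$ and $d_{j,k}$ are the kernels of $\Phi_N(Z)$ and $D_j(Z)$. Since $D_j(Z)$ depends only on $Z$ over $[0,2^j]$, we have $d_{j,k}\in\mathcal G_{2^j}^{\odot k}$, and $\sum_k\|d_{j,k}\|^2\le\delta_j^2$.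

**Step 19: derivatives of $q$ as chaos coefficients.** *This step is the analogue of $c_k=(-1)^kq^{(k)}(1)$.* Let $e_T$ be as in the example after Lemma 4. The Cameron–Martin theorem in the form needed here says that weighting $\mathbb P$ by $e^{\theta e_T-\theta^2\|e_T\|^2/2}$ turns the law of $(Z(u))_{u\le T}$ into that of $(Z(u)+\theta u)_{u\le T}$. Indeed, for $Y=\sum\lambda_jZ(u_j)$ with $u_j\le T$,
$$\mathbb E\big[e^{\theta e_T-\theta^2\|e_T\|^2/2}\,e^{iY}\big]=e^{i\theta\mathbb E[e_TY]-\mathrm{Var}(Y)/2},\qquad\mathbb E[e_TY]=\sum\lambda_ju_j .$$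
Put $q_j(c):=\mathbb E\Phi_j^c(Z)$ and let $T=2^i$ with $i\ge j$. Since $\Phi_j^{c-\theta}(Z)=\Phi_j^c(Z+\theta\,\mathrm{id})$,
$$q_j(c-\theta)=\mathbb E\big[\Phi_j^c(Z)\,e^{\theta e_T-\theta^2\|e_T\|^2/2}\big]=\sum_k\frac{\theta^k}{k!}\,\mathbb E\big[\Phi_j^c(Z)\,{:}e_T^k{:}\big],$$
and therefore
$$q_j^{(k)}(c)=(-1)^k\,\mathbb E\big[\Phi_j^c(Z)\,{:}e_{2^i}^k{:}\big]\qquad(i\ge j).\tag{16}$$
Use (16) with $i=j$ for $q_j$ and for $q_{j-1}$, and subtract. For $j\ge1$,
$$\big|q_j^{(k)}(c)-q_{j-1}^{(k)}(c)\big|=\big|\mathbb E[D_j^c(Z)\,{:}e_{2^j}^k{:}]\big|\le\sqrt{k!}\,\|e_{2^j}\|^k\,\delta_j\le C2^{jk(1-H)}\delta_j$$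
for each fixed $k$, uniformly in $c\in[\frac12,2]$. By (14) this is summable. So for each $k$ the derivatives $q_N^{(k)}$ converge uniformly on $[\frac12,2]$. Since $q_N\to q$ by monotone convergence, the limits are the derivatives of $q$, and summing the tail $j>N$,
$$q_N^{(k)}(1)=q^{(k)}(1)+O(e^{-c't^p}),\qquad q^{(k)}(1)=(-1)^k(a)_k\,\mathbb EQ_0 ,\tag{17}$$
the last equality by differentiating $q(c)=c^{-a}\,\mathbb EQ_0$.

## 10. Summing the orders: proof of Theorem 2

Fix $n\ge1$. We estimate the sum in (15), treating the orders $k>n$ and $k\le n$ separately.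

**Step 20: orders $k>n$.** *These should form the first error term.* Put $\rho_{jl}:=\min\{1,\,Ct^{2H-2}2^{(j+l)(1-H)}\}$, which bounds $\|\mathcal A_t\|$ on $\mathcal G_{2^j}\times\mathcal G_{2^l}$ for $j,l\le N$ by (12). Since $\rho_{jl}\le1$, we have $\rho_{jl}^k\le\rho_{jl}^{n+1}$ for $k>n$. By Cauchy–Schwarz in $k$ and (14),
$$\Big|\sum_{k>n}\mathcal A_t^{\otimes k}(f_k,f_k)\Big|\le\sum_{j,l\le N}\rho_{jl}^{n+1}\sum_{k>n}\|d_{j,k}\|\,\|d_{l,k}\|\le\sum_{j,l\le N}\rho_{jl}^{n+1}\delta_j\delta_l$$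
$$\le Ct^{-(n+1)(2-2H)}\Big(\sum_j2^{j(n+1)(1-H)}\delta_j\Big)^2=O\big(t^{-(n+1)(2-2H)}\big).$$

**Step 21: orders $1\le k\le n$, the main term.** *Here the rank-one form produces the expansion.* Expand $\mathcal A_t^{\otimes k}=(\mathcal A^1+\mathcal A^2+\mathcal A^3)^{\otimes k}$ on $\mathcal G_{2^N}^{\otimes k}\times\mathcal G_{2^N}^{\otimes k}$ into $3^k$ terms. With $T=2^N$, $\mathcal A^1(Z(u),Z(v))=\kappa_tuv$, so $\mathcal A^1(\xi,\eta)=\kappa_t\,\mathbb E[\xi e_T]\,\mathbb E[\eta e_T]$. By (16) with $i=j=N$ and (17), the term $(\mathcal A^1)^{\otimes k}$ is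
$$\kappa_t^k\,\langle f_k,e_T^{\otimes k}\rangle^2=\frac{\kappa_t^k}{k!}\big(\mathbb E[\Phi_N(Z)\,{:}e_T^k{:}]\big)^2=\frac{\kappa_t^k}{k!}\,q_N^{(k)}(1)^2=\frac{((a)_k)^2}{k!}(\mathbb EQ_0)^2\kappa_t^k+O(e^{-c't^p}).$$

**Step 22: terms with exactly one factor $\mathcal A^2$ and $k-1$ factors $\mathcal A^1$.** *Bounded in norm, these could be of order $t^{k(2H-2)-1}$; for $k=1$ and $H<\frac12$ a term of order $t^{2H-3}$ would exceed the second term $t^{4H-4}$ of the expansion. We show that they vanish.* The kernel $k^1$ is symmetric and $k^2$ antisymmetric under $x\leftrightarrow y$. So on $\mathcal G_{2^N}\times\mathcal G_{2^N}$ the form $\mathcal A^1$ is symmetric and $\mathcal A^2$ antisymmetric; check this on pairs $(Z(u),Z(v))$. A tensor product $E$ of this type therefore satisfies $E(f,g)=-E(g,f)$, first for elementary tensors and then in general. Hence $E(f_k,f_k)=0$.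

**Step 23: terms with at least two factors $\mathcal A^2$ or at least one factor $\mathcal A^3$.** *These form the second error term.* For $j,l\le N$ we have $(2^j+2^l)/t\le\frac12$, and by (12) the factors of such a term contribute at least the second power of $(2^j+2^l)/t$. So on $(d_{j,k},d_{l,k})$ the term is bounded by
$$C\,t^{k(2H-2)}\,2^{(j+l)k(1-H)}\Big(\frac{2^j+2^l}t\Big)^2\delta_j\delta_l .$$
Summing over $j,l\le N$ with (14) gives $O(t^{k(2H-2)-2})=O(t^{2H-4})$.

Every one of the $3^k$ terms is covered by Steps 21–23. Adding over $1\le k\le n$ and using Step 20 and (15) (the exponentially small errors are absorbed),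
$$\mathrm{Cov}(Q_0,Q_t)=(\mathbb EQ_0)^2\sum_{k=1}^n\frac{((a)_k)^2}{k!}\kappa_t^k+O\big(t^{-(n+1)(2-2H)}\big)+O\big(t^{2H-4}\big).$$

**Step 24: the second term.** *It remains to read off the case $n=2$, $H\ne\frac12$.* The error is $O(t^{6H-6}+t^{2H-4})=o(t^{4H-4})$, because $6H-6<4H-4$ for $H<1$ and $2H-4<4H-4$ for $H>0$. The first term divided by $\mathrm{Var}\,Q_0$ is $a^2\kappa_t(\mathbb EQ_0)^2/\mathrm{Var}\,Q_0=C_Ht^{2H-2}$. The ratio of the second term to the first is
$$\frac{a^2(a+1)^2\kappa_t^2/2}{a^2\kappa_t}=\frac{(a+1)^2}2\,\kappa_t=\frac{\kappa_t}{2(1-H)^2}=\frac{H(2H-1)}{2(1-H)^2}\,t^{2H-2},$$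
since $a+1=\frac1{1-H}$. Hence
$$r(t)=C_Ht^{2H-2}\Big(1+\frac{H(2H-1)}{2(1-H)^2}\,t^{2H-2}+o(t^{2H-2})\Big),$$
and for $H\neq\frac12$ the coefficient of $t^{2H-2}$ in the bracket is not zero, so the relative error is of exact order $t^{2H-2}$. $\blacksquare$
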